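# A lifting conjecture for $\mathbf{cd}$-indices and the duals of the second hypersimplices

## 1. Linear inequalities on polygons and on 3-polytopes

Polytopes are convex and are considered up to combinatorial equivalence. $\Sigma_k$ is the $k$-simplex. For a $k$-polytope $M$ and $S=\{s_1<\dots<s_t\}\subseteq\{0,\dots,k-1\}$, the **flag number** $f_S(M)$ counts chains of faces of dimensions $s_1,\dots,s_t$. We write $f_{02}$ for $f_{\{0,2\}}$, and so on, and $f_\emptyset=1$.

**Definition ($\mathbf{cd}$-index).** Let $a,b$ be non-commuting variables. To a chain of nonempty proper faces of $M$ attach the word of length $k$ whose letter in position $i+1$ is $b$ if the chain contains a face of dimension $i$, and $a-b$ otherwise. The sum of these words over all chains is the $ab$-index of $M$. It is a textbook fact that it is a polynomial $\Psi(M)$ in $\mathbf c=a+b$ and $\mathbf d=ab+ba$. This polynomial, homogeneous of degree $k$ when $\mathbf c$ has degree 1 and $\mathbf d$ degree 2, is unique. The same definition and the same fact hold for Eulerian posets, in particular for face posets of regular cell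 decompositions of spheres.

Expanding into words in $a$ and $b$, let $h_S$ be the coefficient of the word with $b$ exactly at the positions recorded by $S$. Then
$$f_S=\sum_{R\subseteq S}h_R .$$
The $h_S$ are linear in the coefficients of $\Psi$, so every flag number is a linear function of the coefficients of $\Psi$. In particular $1=f_\emptyset=h_\emptyset$ is the coefficient of $a^k$, and since every $\mathbf d$ produces a letter $b$, it is also the coefficient of $\mathbf c^k$.

*Example.* A segment gives $(a-b)+2b=\mathbf c$. A $p$-gon gives
$$(a-b)^2+p\,b(a-b)+p\,(a-b)b+2p\,bb=aa+(p-1)(ab+ba)+bb=\mathbf c^2+(p-2)\mathbf d .$$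

Let $\langle\cdot|\cdot\rangle$ be the bilinear form for which the $\mathbf{cd}$-monomials are orthonormal. A linear inequality on coefficients reads $\langle H|\Psi(Q)\rangle\ge0$ for a $\mathbf{cd}$-polynomial $H$. In low dimension such an inequality is always tightest at the simplex.

**Proposition 1.** Let $k\le3$ and let $H$ be homogeneous of degree $k$ with $\langle H|\Psi(Q)\rangle\ge0$ for all $k$-polytopes $Q$. Then $\langle H|\Psi(Q)\rangle\ge\langle H|\Psi(\Sigma_k)\rangle$ for all $k$-polytopes $Q$.

*Proof.* For $k=0,1$ there is only one value of $\Psi$.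

For $k=2$ write $H=\alpha\mathbf c^2+\beta\mathbf d$. Nonnegativity of $\alpha+\beta(p-2)$ for all $p\ge3$ forces $\beta\ge0$, so the smallest value is at $p=3$.

For $k=3$ the monomials are $\mathbf c^3,\mathbf{dc},\mathbf{cd}$, and $\mathbf c^3$ has coefficient 1. The word $baa$ occurs once in $\mathbf c^3$, once in $\mathbf{dc}$ and not in $\mathbf{cd}$. Its coefficient is $f_0-1$, so $\mathbf{dc}$ has coefficient $f_0-2$. Likewise, the word $aab$ shows that $\mathbf{cd}$ has coefficient $f_2-2$:
$$\Psi=\mathbf c^3+(f_0-2)\mathbf{dc}+(f_2-2)\mathbf{cd}.$$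
Put $(x,y)=(f_0-4,f_2-4)$. Then $\langle H|\Psi\rangle=\langle H|\Psi(\Sigma_3)\rangle+\gamma x+\beta y$, where $\gamma,\beta$ are the coefficients of $\mathbf{dc},\mathbf{cd}$ in $H$. Placing a shallow pyramid on a triangular facet adds 1 to $f_0$ and 2 to $f_2$. So stacked polytopes and their duals realize $(x,y)=t(1,2)$ and $t(2,1)$ for all integers $t\ge0$. Nonnegativity for all $t$ forces $\gamma+2\beta\ge0$ and $2\gamma+\beta\ge0$. Every 3-polytope satisfies $3f_2\le2f_1$. With Euler's formula $f_1=f_0+f_2-2$ this gives $f_2\le2f_0-4$, that is, $y\le2x$; dually $x\le2y$. Hence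
$$(x,y)=\tfrac{2y-x}3(1,2)+\tfrac{2x-y}3(2,1)$$
with nonnegative coefficients, and $\gamma x+\beta y\ge0$. $\square$

The proof has one mechanism. From $\Psi(\Sigma_k)$ there are rays along which polytopes continue forever, and every polytope lies in the cone spanned by these rays. For instance the cube has $(x,y)=(4,2)=2\cdot(2,1)$, on a ray populated without end. An inequality that decreased along such a ray would eventually become negative.

What changes for general $k$? Nothing guarantees that the ray from $\Psi(\Sigma_k)$ through $\Psi(Q)$ contains polytopes beyond $Q$, or that $\Psi(Q)$ lies in the cone of unbounded directions. We shall see that for every $k\ge6$ there is a polytope $Q_k$ where the mechanism breaks. This refutes a conjecture about lifting inequalities, which we now state.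

## 2. The lifting conjecture and two facets that share a ridge

**Definition ($\Omega'$).** Let $\Omega$ be a union of facets of an $n$-polytope that forms an $(n-1)$-ball; this is the case for the union of all facets containing a given nonempty proper face. Then $\Omega'$ is the regular cell complex obtained from $\Omega$ by attaching one new $(n-1)$-cell along $\partial\Omega$. It is an $(n-1)$-sphere with Eulerian face poset, so $\Psi(\Omega')$ is defined and has degree $n$.

*Example.* If $\Omega$ is the union of the $n$ facets of $\Sigma_n$ containing a vertex, then $\Omega'$ is combinatorially $\partial\Sigma_n$. If $n=3$ and $\Omega$ consists of a $p$-gon and a $q$-gon sharing an edge, then $\Omega'$ is a sphere with three 2-cells: the $p$-gon, the $q$-gon, and a $(p+q-2)$-gon.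

**Definition ($\preceq'_H$).** For $H$ homogeneous of degree $k$ and $\Psi_1,\Psi_2$ homogeneous of degree $n>k$, write $\Psi_1\preceq'_H\Psi_2$ if $\langle H\cdot v\,|\,\Psi_2-\Psi_1\rangle\ge0$ for every $\mathbf{cd}$-monomial $v$ of degree $n-k$ that does not begin with $\mathbf c$.

**Conjecture** (from "Lifting inequalities for polytopes", http://www.ms.uky.edu/~jrge/Papers/Lifting_old_old.pdf). Let $H$ be homogeneous of degree $k$ with $\langle H|\Psi(Q)\rangle\ge0$ for all $k$-polytopes $Q$. Let $P$ be an $n$-polytope, $n>k$, let $F$ be an $m$-face of $P$, $0\le m\le n-1$, and let $F_1,\dots,F_r$ be the facets of $P$ containing $F$. Let $G_1,\dots,G_{n-m}$ be the facets of $\Sigma_n$ containing an $m$-face $G$ of $\Sigma_n$. Then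
$$\Psi((G_1\cup\dots\cup G_{n-m})')\preceq'_H\Psi((F_1\cup\dots\cup F_r)').$$

If $n=k+1$, the only monomial of degree 1 is $\mathbf c$, so the conjecture is vacuously true. The first case with content is $n=k+2$, where the degree-2 monomials are $\mathbf c^2$ and $\mathbf d$, and only $v=\mathbf d$ is admissible. Take $m=n-2$, so that exactly two facets contain $F$.

**Lemma 2.** If $F$ is an $(n-2)$-face of an $n$-polytope and $F_1,F_2$ are the two facets containing it, then $\Psi((F_1\cup F_2)')=\Phi_1\mathbf c+\Psi(F)\mathbf d$ for some $\Phi_1$.

*Proof.* Let $X=(F_1\cup F_2)'$ with new cell $E_0$, and write $\Psi(X)=\Phi_1\mathbf c+\Phi_2\mathbf d$.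

**Step 1: express $\Phi_2$ by chain sums.** Let $\Gamma$ be the sum of words of length $n-1$ (letters $b$ and $a-b$ as before) over chains of faces of $X$ of dimension at most $n-2$. Sorting chains of $X$ by whether they contain a facet, we get
$$\Psi(X)=\Gamma\,(a-b)+\sum_{E\in\{F_1,F_2,E_0\}}\Psi(E)\,b .$$
Since $\Phi_1\mathbf c+\Phi_2\mathbf d=(\Phi_1+\Phi_2b)a+(\Phi_1+\Phi_2a)b$, comparing words ending in $a$ and in $b$ gives $\Gamma=\Phi_1+\Phi_2b$ and $\sum_E\Psi(E)-\Gamma=\Phi_1+\Phi_2a$. Hence $2\Gamma-\sum_E\Psi(E)=\Phi_2(b-a)$.

**Step 2: compute $\Gamma$.** A chain of faces of dimension $\le n-2$ lies in $\partial F_1$ or in $\partial F_2$: look at its largest element. It lies in both if and only if it is a chain of faces of $F=F_1\cap F_2$, with $F$ itself allowed. Those chains contribute $\Psi(F)(a-b)+\Psi(F)b=\Psi(F)a$. So $\Gamma=\Psi(F_1)+\Psi(F_2)-\Psi(F)a$.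

**Step 3: compute $\Psi(E_0)$.** The proper faces of $E_0$ are the faces of the boundary of $F_1\cup F_2$. The $(n-2)$-faces there are those of $F_1$ and $F_2$ other than $F$. Every proper face of $F$ is also there: it lies in a facet $R$ of $F$, and $R$ lies in a second $(n-2)$-face $R'\ne F$ of $F_1$. This $R'$ is not a face of $F_2$, since otherwise $R'\subseteq F_1\cap F_2=F$ and $R'=F$. So $R'$ is in the boundary. Thus the proper faces of $E_0$ are all proper faces of $F_1$ and $F_2$ except $F$. Chains containing $F$ contribute $\Psi(F)b$ to $\Gamma$, so $\Psi(E_0)=\Gamma-\Psi(F)b$.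

**Step 4: combine.** We obtain
$$\Phi_2(b-a)=2\Gamma-\Psi(F_1)-\Psi(F_2)-\Psi(E_0)=\Gamma+\Psi(F)b-\Psi(F_1)-\Psi(F_2)=\Psi(F)(b-a),$$
and cancelling $b-a$ in the free algebra gives $\Phi_2=\Psi(F)$. $\square$

*Check.* For the $p$-gon and $q$-gon above, $F$ is an edge and $\Psi(F)=\mathbf c$, so the coefficient of $\mathbf{cd}$ should be 1. The computation in Proposition 1 gives $f_2-2=3-2=1$.

Every $(n-2)$-face $G$ of $\Sigma_n$ is a $\Sigma_{n-2}$. So for $n=k+2$, $m=n-2$ Lemma 2 yields
$$\langle H\mathbf d\,|\,\Psi((F_1\cup F_2)')-\Psi((G_1\cup G_2)')\rangle=\langle H|\Psi(F)\rangle-\langle H|\Psi(\Sigma_k)\rangle.\tag{1}$$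
Every $k$-polytope is a $k$-face of its two-fold pyramid, which has dimension $k+2$. Hence for $n=k+2$, $m=n-2$, the conjecture for a given $k$ is equivalent to the conclusion of Proposition 1 for that $k$.

Here are the polytopes that violate it. For $j\ge3$ let $Q_j$ be the dual of the hypersimplex
$$\Delta(2,j+1)=\{x\in[0,1]^{j+1}:\textstyle\sum x_i=2\}.$$
It is a $j$-polytope with $2j+2$ vertices.

**Theorem A.** For every $k\ge6$ there is a homogeneous $\mathbf{cd}$-polynomial $H$ of degree $k$ with $\langle H|\Psi(M)\rangle\ge0$ for all $k$-polytopes $M$, $\langle H|\Psi(Q_k)\rangle=0$ and $\langle H|\Psi(\Sigma_k)\rangle=k+1$.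

**Theorem B.** Let $k\ge6$, $n=k+2$, $m=n-2$, and let $P$ be any $n$-polytope with an $m$-face $F\cong Q_k$ (for example the two-fold pyramid over $Q_k$). With $H$ from Theorem A,
$$\langle H\mathbf d\,|\,\Psi((F_1\cup F_2)')-\Psi((G_1\cup G_2)')\rangle=-(k+1)<0 .$$

So the conjecture is false; the smallest instance given here is $k=6$, $n=8$.

**Complement C.** (i) For $n=k+1$ the conjecture is vacuously true. (ii) For $n=k+2$, $m=n-2$, the conjecture for a given $k$ is equivalent to: every $H$ that is nonnegative on all $k$-polytopes satisfies $\langle H|\Psi(Q)\rangle\ge\langle H|\Psi(\Sigma_k)\rangle$ for all $k$-polytopes $Q$. This holds for $k\le3$ and fails for all $k\ge6$. The cases $k=4,5$, and other pairs $(n,m)$, are not decided here.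

Part (i) and the equivalence in (ii) were just proved, the case $k\le3$ is Proposition 1, and the failure for $k\ge6$ is Theorem A. Theorem B follows from Theorem A by inserting $F\cong Q_k$ in (1). All remaining work goes into Theorem A.

## 3. A ray that ends, and the functional that detects it

A natural attempt to extend Proposition 1 is this. Given $Q$, look for polytopes $M_t$, for unboundedly many $t$, with $\Psi(M_t)=\Psi(\Sigma_k)+t(\Psi(Q)-\Psi(\Sigma_k))$. Then $\langle H|\Psi(\Sigma_k)\rangle+t\,\langle H|\Psi(Q)-\Psi(\Sigma_k)\rangle\ge0$ for large $t$ would give what we want. For polygons this works literally. Theorem A says precisely where it stops: the $H$ of Theorem A takes the value $(k+1)(1-t)$ at the $t$-th point of the ray through $Q_k$. This is negative for every $t>1$, so the ray contains no polytope beyond $Q_k$.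

Read backwards, this suggests how to build $H$. Suppose $\mathcal D$ is a linear combination of flag numbers such that

* $\mathcal D(M)\ge0$ for all $k$-polytopes $M$;
* $\mathcal D(\Sigma_k)=\mathcal D(Q_k)=0$;
* $f_0(M)\le 2k+2+C_1\mathcal D(M)$ for all $k$-polytopes $M$, with a constant $C_1=C_1(k)$.

Then the linear functional $2k+2+C_1\mathcal D(M)-f_0(M)$ is nonnegative, is $0$ at $Q_k$ (which has $2k+2$ vertices), and is $k+1$ at $\Sigma_k$. That is Theorem A.

The third condition is the serious one. It is not enough that the zeros of $\mathcal D$ are $\Sigma_k$ and $Q_k$, because this says nothing about polytopes with $\mathcal D(M)=1$. The plan is therefore local. First we find a functional $D_e$ whose zeros are exactly $\Sigma_e$ and $Q_e$. Then $\mathcal D$ will sum $D_{d-1}$ over all vertex figures of a $d$-polytope, together with correction terms. In a polytope with small $\mathcal D$ all but few vertices then have vertex figure $\Sigma_{d-1}$ or $Q_{d-1}$, and an edge count shows that there cannot be many such vertices unless the whole polytope has at most $2d+2$ vertices.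

## 4. Faces of the dual hypersimplices

Let $M/\omega$ denote the **face figure** of a face $\omega$ of $M$, the polytope with face lattice $[\omega,M]$. Its dimension is $\dim M-1-\dim\omega$, and $M/\emptyset=M$. For example, the figure of a vertex of a cube is a triangle.

Let $a_i,b_i$ ($0\le i\le j$) be the vertices of $Q_j$ dual to the facets $x_i=1$, $x_i=0$ of $\Delta(2,j+1)$. To list the faces of $\Delta(2,j+1)$, fix some coordinates at $0$ or $1$.

* $x_i=0$ on $I$, $1\le|I|\le j-2$. This is a copy of $\Delta(2,j+1-|I|)$ on at least three free coordinates, of dimension $j-|I|$. It lies in no other facets, since no free coordinate is constant on it.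
* $x_p=1$ and $x_i=0$ on $I\not\ni p$, $|I|\le j-2$. This is the simplex $\Delta(1,j-|I|)$ on at least two free coordinates, of dimension $j-1-|I|$. Again it lies in no other facets.
* All other choices that are possible give the vertices $e_p+e_q$. Such a vertex lies in the facets $x_p=1$, $x_q=1$, and $x_i=0$ for $i\ne p,q$.

Dualizing, **the nonempty proper faces of $Q_j$** ($j\ge3$) are:

* the simplices $\{b_i:i\in I\}$, $1\le|I|\le j-2$;
* the simplices $\{a_p\}\cup\{b_i:i\in I\}$, $p\notin I$, $|I|\le j-2$;
* the facets $F_{pq}=\{a_p,a_q\}\cup\{b_i:i\ne p,q\}$, which are bipyramids over a $(j-2)$-simplex with apices $a_p,a_q$.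

*Example.* $Q_3$ is the cube. The $b_i$ are the vertices of an inscribed tetrahedron, the $a_i$ are the other four vertices, and the squares are $F_{pq}=\{a_p,a_q,b_r,b_s\}$. The polytope $Q_4$ has 10 vertices and 10 facets, which are bipyramids over triangles.

We shall use the following consequences constantly.

* $Q_j/a_i\cong\Sigma_{j-1}$, since it is dual to the facet $x_i=1$. For $j\ge4$, $Q_j/b_i\cong Q_{j-1}$, since it is dual to the facet $x_i=0$, and its vertices $a_l,b_l$ ($l\ne i$) keep their type.
* $a_i$ is adjacent to $b_l$ if and only if $i\ne l$, and the $a$'s are pairwise non-adjacent. For $j\ge4$ the $b$'s are pairwise adjacent. So $a_i$ is the unique $a$-vertex not adjacent to $b_i$.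
* For $j\ge4$ the two types are intrinsic: $a$-vertices have a simplex as vertex figure and $b$-vertices do not, since $Q_{j-1}$ is not a simplex ($Q_3$ is a cube).

## 5. Rigidity and the number $g_2$

**Definition.** For a $j$-polytope $L$ put
$$g_2(L)=f_1+f_{02}-3f_2-jf_0+\tbinom{j+1}2.\tag{2}$$

*Examples.* For $\Sigma_j$ the 2-faces are triangles, so $f_{02}=3f_2$ and $g_2=2\binom{j+1}2-j(j+1)=0$. For a 3-polytope $f_{02}=2f_1$, so $g_2=3(f_1-f_2-f_0+2)=0$. The 4-dimensional cross-polytope has $f_0=8$, $f_1=24$ and triangular 2-faces, so $g_2=24-32+10=2$.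

Recall that a framework is a graph with vertices placed at points $p_u\in\mathbb R^j$. A stress is a function $\omega$ on its edges with $\sum_{w}\omega_{uw}(p_u-p_w)=0$ at each vertex $u$. The stresses are the linear relations between the rows of the rigidity matrix, which has one row for each edge and $j$ columns for each vertex. So the dimension of the stress space is the number of edges minus the rank. A framework whose points span $\mathbb R^j$ affinely is infinitesimally rigid if and only if the rank is $jf_0-\binom{j+1}2$, where $f_0$ is the number of vertices.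

We use three published results.

* **(R)** (Whiteley, Trans. AMS 285 (1984); see Kalai, Invent. Math. 88 (1987)) If $L$ is a $j$-polytope, $j\ge3$, and each 2-face is triangulated by diagonals, the resulting framework on the vertices of $L$ is infinitesimally rigid in $\mathbb R^j$.
* **(K)** (Kalai, loc. cit.) If a closed connected triangulated manifold of dimension $D-1\ge3$ satisfies $f_1=Df_0-\binom{D+1}2$, it is a stacked sphere (defined in Section 7).
* **(Bal)** (Balinski) The graph of a $d$-polytope stays connected after removal of fewer than $d$ vertices.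

**Lemma 3.** Let $L$ be a $j$-polytope, $j\ge3$. Then $g_2(L)\ge0$, and for each set $Z$ of vertices the number $e(Z)$ of edges of $L$ inside $Z$ is at most $j|Z|+g_2(L)$.

*Proof.* Two 2-faces share at most an edge, so diagonals of different 2-faces are distinct, and diagonals are not edges of $L$. The framework of (R) thus has $f_1+\sum_{\text{2-faces}}(\#\text{vertices}-3)=f_1+f_{02}-3f_2$ edges, and its rank is $jf_0-\binom{j+1}2$. Its stress space has dimension $g_2(L)$, so $g_2(L)\ge0$. The subframework of the edges of $L$ inside $Z$ has rank at most $j|Z|$, hence a stress space of dimension at least $e(Z)-j|Z|$. Its stresses extend by $0$ to the whole framework, so $e(Z)-j|Z|\le g_2(L)$. $\square$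

## 6. A functional that vanishes on $\Sigma_e$ and $Q_e$

For an $e$-polytope $N$ put
$$A(N)=\sum_{\dim G=e-2}(f_0(G)-e+1),\qquad T(N)=\sum_{\dim\tau=e-3}(f_0(N/\tau)-3),$$
and for $e\ge5$
$$B(N)=\sum_{F\text{ facet}}g_2(F),\qquad D_e(N)=A(N)+B(N)+T(N)+g_2(N).$$
All are nonnegative integers: an $(e-2)$-polytope has at least $e-1$ vertices, $N/\tau$ is a polygon, and $g_2\ge0$ by Lemma 3. The equation $A(N)=0$ says that all $(e-2)$-faces are simplices. The equation $T(N)=0$ says that each $(e-3)$-face lies in exactly three $(e-2)$-faces.

**Lemma 4.** $A$, $T$, $g_2$ and, for $e\ge5$, $B$ vanish on $\Sigma_e$. Moreover $A(Q_j)=T(Q_j)=0$ for $j\ge3$, $g_2(Q_j)=0$ for $j\ge4$, and $B(Q_j)=0$ for $j\ge5$. In particular $D_e(\Sigma_e)=D_e(Q_e)=0$ for $e\ge5$.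

*Proof.* For simplices, faces and face figures are simplices, and $g_2=0$ by the example above. Now consider $Q_j$.

* $A=0$, because the $(j-2)$-faces are the simplices $\{a_p\}\cup\{b_i:i\in I\}$ with $|I|=j-2$.
* $T=0$. A $(j-3)$-face $\{b_i:i\ne p,q,r\}$ lies in exactly the facets $F_{pq},F_{pr},F_{qr}$. A $(j-3)$-face $\{a_p\}\cup\{b_i:i\ne p,q,r,s\}$ lies in exactly $F_{pq},F_{pr},F_{ps}$. So the polygon $Q_j/\tau$ has three edges, hence three vertices.
* $B=0$ for $j\ge5$. With $D=j-1$, $F_{pq}$ is a simplicial $D$-polytope with $D+2$ vertices in which only $a_p,a_q$ are non-adjacent. So $f_1=\binom{D+2}2-1=\frac{D^2+3D}2=D(D+2)-\binom{D+1}2$.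
* $g_2=0$ for $j\ge4$. The 2-faces are triangles and $f_1=\binom{j+1}2+j(j+1)=\frac32j(j+1)$. So $g_2=\left(\frac32-2+\frac12\right)j(j+1)=0$. $\square$

## 7. Stacked balls and the classification $D_e(N)=0$

**Definition.** A **stacked sphere** of dimension $D-1$ arises from the boundary of a $D$-simplex by repeatedly replacing a facet $U$ by $v*\partial U$ with a new vertex $v$ ("stacking $v$ over $U$").

Fix such a sequence for a stacked sphere $S$. Start with the $D$-simplex and add the $D$-simplex $U\cup v$ at each step. The new simplex meets the old complex exactly in the boundary facet $U$, so the result is a PL $D$-ball with boundary $S$, a **stacked ball**. Call its $D$-simplices **nodes**. Consider the faces of a new simplex $U\cup v$. The simplex itself is a node. A face $v\cup U'$ with $U'\subsetneq U$ lies in $v*\partial U$, on the boundary. The set $U$ becomes interior, and proper subsets of $U$ stay on the boundary. The status of all other faces is unchanged. Therefore: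

* the interior faces are the nodes and the stacked-over sets $U$, so all faces of dimension $\le D-2$ lie in $S$;
* the dual graph (nodes, joined through the sets $U$) is a tree, since a new node is joined only to the unique earlier node containing $U$;
* with $N_0$ nodes the ball has $D+N_0$ vertices.

*Example ($D=3$).* Stack once over each facet of a tetrahedron $b_0b_1b_2b_3$. The dual tree is a star with 5 nodes, and the sphere has 8 vertices and 12 triangles. Merging the two triangles at each of the six edges $b_rb_s$ of the central tetrahedron turns them into the six squares $\{a_p,a_q,b_r,b_s\}$ of the cube $Q_3$. The next theorem shows that for $e\ge5$ the equation $D_e(N)=0$ forces exactly this picture, unless $N$ is a simplex.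

**Theorem 5.** If $e\ge5$ and $D_e(N)=0$, then $N\cong\Sigma_e$ or $N\cong Q_e$.

*Proof.*

**Step 1: triangulate $\partial N$ by a stacked sphere.** The aim is to use (K) twice, on facets and then on the whole boundary. As $A(N)=0$, all faces of dimension $\le e-2$ are simplices; in particular facets are simplicial and 2-faces are triangles. As $B(N)=0$ and every $g_2(F)\ge0$, each facet $F$ has $f_1(F)=(e-1)f_0(F)-\binom e2$. By (K) with $D=e-1\ge4$, $\partial F$ is a stacked sphere. Let $\mathcal T_F$ be a stacked $(e-1)$-ball with boundary $\partial F$. Its interior faces have dimension $\ge e-2\ge3$. Let $S$ be the union of all $\mathcal T_F$, as abstract complexes on the vertex set of $N$.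

Let $F\ne F'$ be facets and $\beta\in\mathcal T_F\cap\mathcal T_{F'}$. Then $\beta$ is a set of vertices of the face $F\cap F'$, which is a simplex, so $\beta$ is a face of $F\cap F'$. Conversely, faces of $F\cap F'$ lie in both boundaries. Hence $\mathcal T_F\cap\mathcal T_{F'}$ is exactly the simplex $F\cap F'$ with its faces, and $S$ arises from $\partial N$ by replacing each $F$ by a PL ball with the same boundary. A PL homeomorphism between boundaries of PL balls extends to the balls. Extending the identity on each $\partial F$ to $\mathcal T_F\to F$, we see that $S$ is PL homeomorphic to $\partial N$, a PL $(e-1)$-sphere.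

Interior faces of the $\mathcal T_F$ have dimension $\ge3$, so $f_0(S)=f_0(N)$ and $f_1(S)=f_1(N)$. Since 2-faces of $N$ are triangles, $g_2(N)=0$ reads $f_1(S)=ef_0(S)-\binom{e+1}2$, and (K) with $D=e$ shows that $S$ is a stacked $(e-1)$-sphere. Let $\mathcal B$ be a stacked $e$-ball with boundary $S$. If $\mathcal B$ has one node, then $f_0(N)=e+1$ and $N\cong\Sigma_e$. **From now on $\mathcal B$ has at least two nodes.**

There are now two structures on $S$: the grouping into facets of $N$, and the interior of $\mathcal B$. The next steps show that they determine each other.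

**Step 2: two counts around each $(e-3)$-face.** *Ridges* $\rho$ are the $(e-2)$-faces of $S$. These are also the $(e-2)$-faces of $\mathcal B$, since faces of $\mathcal B$ of dimension $\le e-2$ lie in $S$. Let $\tau$ denote $(e-3)$-faces of $S$; as interior faces of the $\mathcal T_F$ have dimension $\ge e-2$, all $\tau$ are faces of $N$. Let $\varphi$ denote interior $(e-1)$-faces of $\mathcal B$. Put

* $r_\rho=1$ if $\rho$ is interior to some $\mathcal T_F$, and $r_\rho=0$ if $\rho$ is a face of $N$. Exactly one of these holds: a ridge interior to $\mathcal T_F$ that also lies in some $\mathcal T_{F'}$, $F'\ne F$, would be a face of $F\cap F'\subset\partial F$;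
* $n_\rho=\#\{\varphi\supset\rho\}$ and $\ell(\tau)=\#\{\rho\supset\tau\}$.

Since $T(N)=0$, exactly three of the ridges containing $\tau$ are faces of $N$, so $\sum_{\rho\supset\tau}r_\rho=\ell(\tau)-3$.

Next, $\#\{\varphi\supset\tau\}=\ell(\tau)-3$, by induction on stackings. In the boundary of an $e$-simplex $\tau$ has $e-2$ of the $e+1$ vertices, so $\ell=3$, and there is no $\varphi$. Now stack $v$ over $U$, $|U|=e$.

* A new $\tau\ni v$ is $v$ together with $U$ minus three elements. The ridges containing it are $v$ together with $U$ minus two of the three, so $\ell=3$; and no $\varphi$ contains the new vertex $v$.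
* For $\tau\subset U$ exactly one new ridge contains $\tau$, namely $\tau\cup v$, no ridge is lost, and $U$ becomes a $\varphi$. Both sides increase by 1.
* For other $\tau$ nothing changes.

Between $\tau$ and $\varphi\supset\tau$ there are exactly two ridges, so $\sum_{\rho\supset\tau}n_\rho=2(\ell(\tau)-3)$. Hence $c_\rho:=r_\rho-\frac12n_\rho$ satisfies $\sum_{\rho\supset\tau}c_\rho=0$ for every $\tau$.

**Step 3: these equations force $c=0$.** We need a small fact: *if $|E|\ge5$ and $c$ is a function on pairs of $E$ with $c_{ij}+c_{jk}+c_{ik}=0$ for all triples, then $c=0$.* Indeed, the sum of the equations for $ijk$ and $ijl$ minus those for $ikl$ and $jkl$ is $2(c_{ij}-c_{kl})=0$, so disjoint pairs have equal values. Two pairs $ij,ik$ are both disjoint from some pair $lm$. So $c$ is constant, and $3c=0$.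

We show that any function $c$ on the ridges of a stacked $(e-1)$-sphere with all $\tau$-sums zero vanishes, by induction on the number of stackings. For the boundary of an $e$-simplex $\sigma$ write $\rho=\sigma\setminus\{i,j\}$ and $\tau=\sigma\setminus\{i,j,k\}$, and apply the fact to the $e+1\ge6$ vertices. Otherwise let $v$ be the last stacked vertex, over $U$, $|U|=e\ge5$. The ridges containing $v$ are $v\cup(U\setminus\{i,j\})$. The $\tau$'s containing $v$ are $v\cup(U\setminus\{i,j,k\})$, and their equations involve only ridges containing $v$. The fact gives $c_\rho=0$ for all $\rho\ni v$. The remaining ridges are precisely the ridges of the sphere before stacking. For $\tau\not\ni v$, delete the vanishing term of $\tau\cup v$ if $\tau\subset U$; what remains is the equation of the earlier sphere. So induction applies.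

Hence $r_\rho=n_\rho/2$, and $n_\rho\in\{0,2\}$ for every ridge.

**Step 4: nodes around a ridge form a path.** For a ridge $\rho$ consider the nodes containing $\rho$, joined by the $\varphi\supset\rho$. This graph is connected: a node $U\cup v$ that contains $\rho$ and is added later than the first such node has $v\notin\rho$, so $\rho\subset U$, and it is joined through $U$ to an earlier node containing $\rho$. It is a subgraph of a tree, and each node has just two facets containing $\rho$, so degrees are at most 2. It is therefore a path with $n_\rho$ edges and $n_\rho+1$ nodes: one or three nodes.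

**Step 5: the tree is a star.** Let $\sigma$ be a leaf of the dual tree, with neighbor $\sigma'$ and $\varphi=\sigma\cap\sigma'=\sigma'\setminus x$. For each $y\in\varphi$ the ridge $\rho=\sigma'\setminus\{x,y\}\subset\varphi$ has $n_\rho\ge1$, so $n_\rho=2$. The leaf $\sigma$ is an end of the three-node path of $\rho$, so its neighbor $\sigma'$ is the middle node. Both facets of $\sigma'$ containing $\rho$ are then interior, in particular $\sigma'\setminus y$. Thus all facets $\varphi_x=\sigma'\setminus x$ of $\sigma'$ are interior; let $\sigma_x=\varphi_x\cup a_x$ be the neighbors of $\sigma'$. For $x\ne y$ the path of $\sigma'\setminus\{x,y\}$ is exactly $\sigma_x,\sigma',\sigma_y$. So the other facet $(\varphi_x\setminus y)\cup a_x$ of $\sigma_x$ containing this ridge is not interior. As $y$ varies, this covers all facets of $\sigma_x$ other than $\varphi_x$, so $\sigma_x$ is a leaf. The tree is connected, so it is this star, with $e+2$ nodes. Then $\mathcal B$ has $e+(e+2)=2e+2$ vertices, so the $e+1$ vertices $a_x$ are distinct and not in $\sigma'$.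

**Step 6: read off $N$.** Write $\sigma'=\{b_0,\dots,b_e\}$ and $a_i=a_{b_i}$. The facets of $S$ are $a_i\cup(\sigma'\setminus\{b_i,b_j\})$, $i\ne j$. The interior $\varphi$'s are the sets $\sigma'\setminus b_i$, so $r_\rho=1$ (that is, $n_\rho=2$) exactly for $\rho=\sigma'\setminus\{b_i,b_j\}$. This ridge lies in exactly the two facets $a_i\cup\rho$ and $a_j\cup\rho$ of $S$, and each facet of $S$ contains exactly one such ridge. Facets of $N$ correspond to classes of facets of $S$ connected through ridges with $r=1$: the dual graph of each $\mathcal T_F$ is connected through its interior ridges, and a ridge interior to $\mathcal T_F$ lies in no other $\mathcal T_{F'}$. So the facets of $N$ have vertex sets $\{a_i,a_j\}\cup\{b_l:l\ne i,j\}$, as for $Q_e$. Vertex–facet incidences determine the face lattice, so $N\cong Q_e$. $\square$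

## 8. Bounding the number of vertices by $\mathcal D$

Let $d\ge6$. For a $d$-polytope $M$ put
$$\mathcal D(M)=\sum_{v\text{ vertex}}D_{d-1}(M/v)+A(M)+T(M)+\sum_{-1\le\dim\omega\le d-5}g_2(M/\omega).\tag{3}$$
The face figures in the last sum have dimension at least 4, so $\mathcal D(M)$ is a nonnegative integer, and each single term is at most $\mathcal D(M)$. We have $\mathcal D(\Sigma_d)=\mathcal D(Q_d)=0$ by Lemma 4. Indeed the vertex figures of $Q_d$ are $Q_{d-1}$ or $\Sigma_{d-1}$ with $d-1\ge5$, and by iterating Section 4 all its face figures of dimension $\ge4$ are simplices or polytopes $Q_j$ with $j\ge4$.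

**Theorem 6.** There is $C_1=C_1(d)$ with $f_0(M)\le2d+2+C_1\mathcal D(M)$ for all $d$-polytopes $M$.

If $f_0(M)\le2d+2$ there is nothing to prove. **Assume $f_0(M)>2d+2$ throughout this section**; we show $f_0(M)=O(\mathcal D)$, where $O(\mathcal D)$ means at most a constant depending only on $d$ times $\mathcal D(M)$. Write $\mathcal N(u)$ for the set of neighbors of a vertex $u$.

**Step 1: all but $O(\mathcal D)$ vertices have a known neighborhood.** Let $X$ be the set of **bad** vertices: all $v$ with $D_{d-1}(M/v)\ge1$, and all vertices of non-simplex $(d-2)$-faces. A non-simplex $(d-2)$-face $G$ has $t=f_0(G)-d+1\ge1$, so $f_0(G)=t+d-1\le dt$. Hence $|X|\le\sum_vD_{d-1}(M/v)+d\,A(M)\le d\,\mathcal D(M)$.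

Other vertices are **good**. For good $v$, Theorem 5 with $e=d-1\ge5$ gives one of two cases:

* *type $\Sigma$*: $M/v\cong\Sigma_{d-1}$, and $v$ has $d$ neighbors;
* *type $Q$*: $M/v\cong Q_{d-1}$, and $v$ has $2d$ neighbors.

Every face of dimension $\le d-2$ containing a good $v$ lies in a $(d-2)$-face containing $v$, so it is a simplex. Identify the vertices of $M/v$ with the neighbors of $v$. Then the faces of dimension $\le d-2$ containing a good $v$ are the sets $v\cup(\text{face of }M/v\text{ of dimension}\le d-3)$. In particular:

* if $u$ is good of type $\Sigma$, then $u\cup Y$ is a face for all $Y\subset\mathcal N(u)$ with $|Y|\le d-2$;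
* if $v$ is good of type $Q$, let $B_v$ and $A_v$ be its $b$-type and $a$-type neighbors ($d$ each), that is, those $w$ with $M/vw\cong Q_{d-2}$, respectively $\Sigma_{d-2}$. The $(d-2)$-faces at $v$ are
$$\{v,a_p\}\cup\{b_i:i\in I\},\qquad p\notin I,\ |I|=d-3.\tag{4}$$

**Step 2: good vertices seen by a bad $(d-3)$-simplex are few.** Call a good $u$ **counted** if some $(d-2)$-face $G\ni u$ has $G\setminus u\subset X$. Let $N_c$ be the number of counted vertices.

**Lemma 7.** $N_c=O(\mathcal D)$.

*Proof.* Let $\mathcal S_i$ be the set of $i$-faces of $M$ that are simplices with all vertices in $X$, let $s_i=|\mathcal S_i|$, and let $\mathcal S_{-1}=\{\emptyset\}$. Let $-1\le i\le d-5$. Each member of $\mathcal S_{i+2}$ contains some $\omega\in\mathcal S_i$. It is then an edge of $M/\omega$ joining two vertices of $M/\omega$ that are elements of $\mathcal S_{i+1}$. Apply Lemma 3 in $M/\omega$, of dimension $d-1-i\ge4$, to the set of elements of $\mathcal S_{i+1}$ containing $\omega$, and sum over $\omega\in\mathcal S_i$. Each element of $\mathcal S_{i+1}$ contains $i+2$ elements of $\mathcal S_i$, so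
$$s_{i+2}\le(d-1-i)(i+2)\,s_{i+1}+\sum_{\dim\omega=i}g_2(M/\omega).$$
Since $s_0=|X|\le d\mathcal D$, we get $s_1,s_2,\dots,s_{d-3}=O(\mathcal D)$ in turn. If $u$ is counted via $G$, then $G$ is a simplex, $\tau=G\setminus u\in\mathcal S_{d-3}$, and $u$ is determined by the pair $(G,\tau)$. The number of $(d-2)$-faces containing $\tau$ is $f_0(M/\tau)$, so $N_c\le\sum_{\tau\in\mathcal S_{d-3}}f_0(M/\tau)\le3s_{d-3}+T(M)=O(\mathcal D)$. $\square$

**Step 3: how good vertices can be adjacent.**

**Lemma 8.** Two good vertices of type $\Sigma$ are never adjacent.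

*Proof.* Let $u,v$ be such vertices and adjacent. For each $x\in\mathcal N(v)\setminus u$ the set $\{v,u,x\}$ is a face, so $\mathcal N(u)\supseteq\{v\}\cup(\mathcal N(v)\setminus u)$, with equality since both sides have $d$ elements. Then the $d-1$ vertices of $\mathcal N(v)\setminus u$ separate $\{u,v\}$ from the other vertices, of which there are some because $f_0(M)>2d+2$. This contradicts (Bal). $\square$

**Lemma 9.** Let $v$ be good of type $Q$ and $w\in B_v$ good. Then $w$ has type $Q$, $v\in B_w$, and $\{v\}\cup B_v=\{w\}\cup B_w$.

*Proof.* $(M/w)/v=M/vw\cong Q_{d-2}$ is not a simplex, whereas vertex figures of $\Sigma_{d-1}$ are simplices. So $M/w\cong Q_{d-1}$ and $v\in B_w$. The 2-faces containing $vw$ are triangles, so vertices of $M/vw$ can be identified with their third vertices. Since $d-2\ge4$, the type of a vertex of $M/vw$ is intrinsic. Passing to the figure of a $b$-vertex preserves types. So the $b$-type vertices of $M/vw$ are $B_v\setminus w$, computed in $M/v$, and also $B_w\setminus v$, computed in $M/w$. Hence $B_v\setminus w=B_w\setminus v$; adding $v$ and $w$ to both sides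 gives the claim. $\square$

**Step 4: classes, and the vertices $a_i$.** We organize type-$Q$ vertices into groups that look like the $b$-vertices of a $Q_d$. For good $v$ of type $Q$ let $W_v=\{v\}\cup B_v$, so $|W_v|=d+1$. By Lemma 9, a good $w\in W_v$ has type $Q$ and $W_w=W_v$. So the type-$Q$ vertices are partitioned into **classes** according to $W=\{w_0,\dots,w_d\}$. The class of $W$ is the set of good vertices of $W$; let $s(W)\ge1$ be its size. Classes are disjoint from each other and from $X$.

For good $w_k$ and $i\ne k$ let $a_i$ be the element of $A_{w_k}$ not adjacent to $w_i$ in $M/w_k$. If $w_k,w_l$ are both good and $i\ne k,l$, the two definitions agree: both give the unique $a$-type vertex of $M/w_kw_l\cong Q_{d-2}$ not adjacent to $w_i$ there, and types are intrinsic. So $a_i$ is defined for all $i$ if $s(W)\ge2$, and for $i\ne k$ if $w_k$ is the only good vertex. If $w_k$ is good, then $A_{w_k}=\{a_i:i\ne k\}$, with these $a_i$ distinct. Moreover: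

* $a_i\notin W$, since $a_i\in A_{w_k}$ for some good $w_k$, and $W=\{w_k\}\cup B_{w_k}$.
* If $s(W)\ge3$, all $a_i$ are distinct, since any two lie in a common $A_{w_k}$.
* If $w_k$ is good and $i,l,k$ are distinct, then $\{w_k,a_i,w_l\}$ is a face, since $a_i$ and $w_l$ are adjacent in $M/w_k$.
* If $a_i$ is good of type $\Sigma$, then $\mathcal N(a_i)=W\setminus w_i$. Indeed, with a good $w_k$, $k\ne i$, the previous item gives $\supseteq$, and both sides have $d$ elements.

**Lemma 10.** If $v=w_k$ and $a_i\in A_v$ are both good of type $Q$, then all $w_l$, $l\ne i,k$, are bad.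

*Proof.* Since $M/va_i\cong\Sigma_{d-2}$, we have $v\in A_{a_i}$. Suppose $u=w_l$ is good, $l\ne i,k$. Then $a_i\in A_u$ as well, so $M/ua_i\cong\Sigma_{d-2}$ and $u\in A_{a_i}$. Since $\{v,u,a_i\}$ is a face, $u$ and $v$ are adjacent $a$-type vertices of $M/a_i\cong Q_{d-1}$. But $a$-type vertices are pairwise non-adjacent. $\square$

Consequently:
$$\text{if } w_k,w_l \text{ are good, } k\neq l \text{ and } i\ne k,l,\text{ then } a_i \text{ is bad or good of type } \Sigma.\tag{5}$$
So if $s(W)\ge3$, every good $a_i$ has type $\Sigma$. If $s(W)=2$ with good vertices $w_0,w_1$, every good $a_i$ with $i\ge2$ has type $\Sigma$.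

Let $n_Q$ be the number of type-$Q$ vertices. The next three steps show $n_Q=O(\mathcal D)$. The principle is this: if each class of size $s$ in some family comes with at least $sd+1$ edges that have an endpoint in the class and both endpoints in class $\cup\,X$, then Lemma 3, applied to $M$ and $Z=X\cup(\text{all these classes})$, gives
$$\sum(sd+1)\le e(Z)\le d|X|+d\sum s+g_2(M).$$
So there are at most $d|X|+g_2(M)=O(\mathcal D)$ such classes. Edges counted for different classes are distinct, because classes are disjoint from each other and from $X$.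

**Step 5: classes with $s=s(W)\ge3$.** Let $V_0=W\cup\{a_0,\dots,a_d\}$, a set of $2d+2$ vertices, and let $\alpha$ be the number of bad $a_i$. All neighbors of good vertices of $V_0$ lie in $V_0$: a good $w_k$ has $\mathcal N(w_k)=B_{w_k}\cup A_{w_k}$, and a good $a_i$ has type $\Sigma$ by (5), so $\mathcal N(a_i)=W\setminus w_i$. As $f_0(M)>2d+2$, there are vertices outside $V_0$. So the bad vertices of $V_0$ separate the class from the outside, and (Bal) gives $(d+1-s)+\alpha\ge d$, that is, $\alpha\ge s-1$.

Now count edges with an endpoint in the class and both endpoints in class $\cup\,X$. There are $\binom s2$ inside the class and $s(d+1-s)$ to bad vertices of $W$. A bad $a_i$ is adjacent to every good $w_k$ with $k\ne i$. The total is at least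
$$E(W)=\tbinom s2+s(d+1-s)+\sum_{a_i\text{ bad}}\bigl(s-[w_i\text{ good}]\bigr)\ \ge\ sd-\tbinom s2+s\alpha-\min(\alpha,s).$$
If $\alpha=s-1$, the surplus over $sd$ is at least $(s-1)^2-\binom s2=\frac{(s-1)(s-2)}2\ge1$. If $\alpha\ge s$, it is at least $s^2-s-\binom s2=\binom s2\ge3$. So $E(W)\ge sd+1$, and there are $O(\mathcal D)$ such classes.

The assumption $f_0(M)>2d+2$ is essential here. In $Q_d$ itself the $b$-vertices form one class with $s=d+1$, $\alpha=0$ and $E(W)=\binom{d+1}2<d(d+1)$.

**Step 6: classes with $s(W)=2$,** good vertices $w_0,w_1$.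

* *(i) Some $a_i$, $i\ge2$, is bad.* It is adjacent to both $w_0$ and $w_1$. So there are at least $1+2(d-1)+2=2d+1=sd+1$ edges as in the principle, and there are $O(\mathcal D)$ such classes.
* *(ii) All $a_i$, $i\ge2$, are good.* By (5) they have type $\Sigma$, with $\mathcal N(a_i)=W\setminus w_i$. For $i=2$ the set $a_2\cup(W\setminus\{w_0,w_1,w_2\})$ consists of $a_2$ and $d-2$ of its neighbors, so it is a $(d-2)$-face; the $d-2$ neighbors are bad, so $a_2$ is counted. It is adjacent to $w_0$ and has $d$ neighbors, and $w_0$ determines its class. So there are at most $dN_c=O(\mathcal D)$ such classes.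

**Step 7: classes with $s(W)=1$.** Let $V_1$ be the set of their good vertices. Let $v=w_0\in V_1$; its neighbors $w_1,\dots,w_d$ are bad, and $A_v=\{a_1,\dots,a_d\}$.

* *(i) Some $a_i$ is bad.* By (4), $\{v,a_i\}$ together with $d-3$ of the $w_l$, $l\ne0,i$, is a $(d-2)$-face, so $v$ is counted. There are at most $N_c$ such $v$.
* *(ii) Some $a_i$ is good of type $\Sigma$.* Then $\mathcal N(a_i)=W\setminus w_i$ consists of $v$ and $d-1$ bad vertices. Any $d-2$ of these bad vertices form a $(d-2)$-face with $a_i$, so $a_i$ is counted. There are at most $dN_c$ such $v$.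
* *(iii) All $a_i$ are good of type $Q$.* Then $v\in A_{a_i}$, because $M/va_i\cong\Sigma_{d-2}$, so $v$ plays the role of an $a$-vertex for the class of $a_i$. Since $v$ is good of type $Q$, the consequence of (5) shows that the class of $a_i$ has size at most 2. If some $a_i$ is in a class of size 2, then by Step 6 there are $O(\mathcal D)$ possibilities for this $a_i$, each with $2d$ neighbors, so $O(\mathcal D)$ such $v$. Otherwise all $a_i\in V_1$, so $v$ is an endpoint of an edge inside $V_1$. Each vertex of $V_1$ has $d$ neighbors of the form $w_l$ in $X$. So Lemma 3 with $Z=X\cup V_1$ gives $d|V_1|+e(V_1)\le d(|X|+|V_1|)+g_2(M)$, hence $e(V_1)\le d|X|+g_2(M)$. There are at most $2e(V_1)=O(\mathcal D)$ such $v$.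

Classes have at most $d+1$ elements, so altogether $n_Q=O(\mathcal D)$.

**Step 8: type $\Sigma$, and the end of the proof of Theorem 6.** A type-$\Sigma$ vertex with at least $d-2$ bad neighbors forms a $(d-2)$-face with $d-2$ of them, so it is counted. Any other type-$\Sigma$ vertex has a good neighbor, which is of type $Q$ by Lemma 8; and each type-$Q$ vertex has $2d$ neighbors. So there are at most $N_c+2d\,n_Q=O(\mathcal D)$ type-$\Sigma$ vertices. Together with $|X|=O(\mathcal D)$ and $n_Q=O(\mathcal D)$ this gives $f_0(M)=O(\mathcal D)$ whenever $f_0(M)>2d+2$. $\square$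

## 9. The polynomial $H$ and the failure of the conjecture

*Proof of Theorem A.* Let $k\ge6$ and $d=k$.

**Step 1: $\mathcal D$ is a linear combination of flag numbers.** Faces of $M/\omega$ of dimension $s$ are faces of $M$ of dimension $s+\dim\omega+1$ containing $\omega$. So $\sum_{\dim\omega=i}f_S(M/\omega)=f_{\{i\}\cup(S+i+1)}(M)$ for $i\ge0$. Likewise, summing $f_S(F)$ over faces $F$ of a fixed dimension adds that dimension to $S$. Term by term in (3):

* $A(M)=f_{0,k-2}-(k-1)f_{k-2}$ and $T(M)=f_{k-3,k-2}-3f_{k-3}$;
* $g_2(M)=f_1+f_{0,2}-3f_2-kf_0+\binom{k+1}2f_\emptyset$;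
* for $0\le i\le k-5$ and $j=k-1-i$,
$$\sum_{\dim\omega=i}g_2(M/\omega)=f_{i,i+2}+f_{i,i+1,i+3}-3f_{i,i+3}-jf_{i,i+1}+\tbinom{j+1}2f_i;$$
* $\sum_vA(M/v)=f_{0,1,k-2}-(k-2)f_{0,k-2}$ and $\sum_vT(M/v)=f_{0,k-3,k-2}-3f_{0,k-3}$;
* $\sum_vB(M/v)=f_{0,2,k-1}+f_{0,1,3,k-1}-3f_{0,3,k-1}-(k-2)f_{0,1,k-1}+\binom{k-1}2f_{0,k-1}$, since facets of $M/v$ have dimension $k-2$;
* $\sum_vg_2(M/v)$ is the case $i=0$ of the third item.

**Step 2: define $H$.** By Section 1 each $f_S$ is a linear function of the coefficients of $\Psi(M)$, and the constant $1=f_\emptyset$ is $\langle\mathbf c^k|\Psi(M)\rangle$. So there is a homogeneous $H$ of degree $k$ with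
$$\langle H|\Psi(M)\rangle=2k+2+C_1\mathcal D(M)-f_0(M)\qquad\text{for all $k$-polytopes }M,$$
where $C_1=C_1(k)$ is the constant of Theorem 6.

**Step 3: evaluate.** By Theorem 6 the value is $\ge0$ for all $M$. Since $\mathcal D(Q_k)=\mathcal D(\Sigma_k)=0$, it is $2k+2-(2k+2)=0$ on $Q_k$ and $2k+2-(k+1)=k+1$ on $\Sigma_k$. $\square$

*Proof of Theorem B.* Let $n=k+2$, $m=n-2$, and let $F\cong Q_k$ be an $m$-face of $P$. The right side of (1) is $\langle H|\Psi(Q_k)\rangle-\langle H|\Psi(\Sigma_k)\rangle=0-(k+1)<0$. The monomial $v=\mathbf d$ has degree $n-k=2$ and does not begin with $\mathbf c$, so $\Psi((G_1\cup G_2)')\preceq'_H\Psi((F_1\cup F_2)')$ fails, although $H$ is nonnegative on all $k$-polytopes. The conjecture is disproved. $\blacksquare$
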